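# Largest $t$-intersecting families of partial permutations

## Every largest family is a star once $k\ge 12000\,t\ln k$

**Theorem 1.** Let $t$ and $k$ be positive integers with $k\ge 2$ and $k\ge 12000\,t\ln k$. For every finite family $\mathcal F$ of finite sets, every largest $t$-intersecting sub-family of $\mathcal S^*_{\mathcal F,k}$ is trivial. In particular the following conjecture is true, with $k_0^*(t)=\lceil 24000\,t\ln(12000t)\rceil$: for any $t$ there exists $k_0^*(t)\in\mathbb N$ such that for any family $\mathcal F$ with $\alpha(\mathcal F)\ge t$ and any $k\ge k_0^*(t)$, the largest $t$-intersecting sub-families of $\mathcal S^*_{\mathcal F,k}$ are trivial.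

The conjecture is taken from the work "Some set intersection theorems of extremal type" (https://core.ac.uk/download/228376743.pdf). Let us read the statement word by word. Throughout, $t$ and $k$ are positive integers, $[k]=\{1,\dots,k\}$, $\mathcal F$ is a finite family of finite sets, and $\alpha(\mathcal F)$ is the size of a largest set in $\mathcal F$.

**Definition (partial permutations).** For a finite set $X=\{x_1,\dots,x_r\}$ let
$$\mathcal S^*_{X,k}=\{\{(x_1,y_1),\dots,(x_r,y_r)\}: y_1,\dots,y_r\text{ are distinct elements of }[k]\},$$
and let $\mathcal S^*_{\mathcal F,k}=\bigcup_{F\in\mathcal F}\mathcal S^*_{F,k}$.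

So a member of $\mathcal S^*_{X,k}$ is the graph of an injection $X\to[k]$. We treat it as a set of pairs, and two members intersect in the pairs $(x,y)$ on which the two injections agree. If $X=[k]$ we get all permutations of $[k]$. If $|X|>k$ we get nothing. For example, with $\mathcal F=\{\{1\},\{1,2\}\}$ and $k=2$ the family has four members: $\{(1,1)\}$, $\{(1,2)\}$, $\{(1,1),(2,2)\}$, $\{(1,2),(2,1)\}$.

**Definition ($t$-intersecting, trivial, largest).** A family $\mathcal G$ of sets is $t$-intersecting if $|A\cap B|\ge t$ for all $A,B\in\mathcal G$. The case $A=B$ is included, so all members have size at least $t$. A $t$-intersecting family $\mathcal G$ is trivial if some set $T$ with $|T|=t$ is contained in every member; here $T$ is a set of pairs. The empty family is vacuously trivial. A largest $t$-intersecting sub-family is one of maximum possible size.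

We fix some notation for the whole talk. Put $\mathcal A=\mathcal S^*_{\mathcal F,k}$. For a finite set $U$ of pairs, $\mathcal A[U]=\{A\in\mathcal A:U\subseteq A\}$, and for a family $\mathcal T$ of such sets, $\mathcal A[\mathcal T]=\bigcup_{U\in\mathcal T}\mathcal A[U]$. The same notation is used for sub-families of $\mathcal A$. When $|T|=t$ we call $\mathcal A[T]$ a star. Stars are $t$-intersecting, and the trivial families are the sub-families of stars. Put
$$M=\max_{|T|=t}|\mathcal A[T]|,\qquad N=k-t .$$
In the four-member example with $t=1$, the star of $(1,1)$ has two members and $M=2$.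

The point of the theorem is that the threshold depends on $t$ only. Nothing is assumed about $\mathcal F$: its sets may be far larger than $t$, of many sizes, and they may overlap in any pattern.

We deduce Theorem 1 from a quantitative statement. Let $D_N$ be the number of derangements (permutations without fixed points) of $N$ points. Recall that $D_N/N!=\sum_{i=0}^N(-1)^i/i!$. This is a partial sum of an alternating series with limit $1/e$. Its values at $N=2,3,4$ are $\frac12,\frac13,\frac38$, and all later values lie between those at $3$ and $4$. So $D_N/N!\ge\frac13$ for $N\ge2$, and $D_N/N!\to1/e$.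

**Theorem 2 (stability).** Let $k\ge2$ and $k\ge12000\,t\ln k$. If $\mathcal G\subseteq\mathcal S^*_{\mathcal F,k}$ is $t$-intersecting and not trivial, then
$$|\mathcal G|\le\Big(1-\frac{D_{k-t}}{(k-t)!}+\frac{420\,t\ln k}{k}\Big)M.$$
So $|\mathcal G|\le(1-\frac1e+o(1))M$ as $k/(t\ln k)\to\infty$, and the constant $1-1/e$ is best possible.

**Proposition 3.** For $t\ge3$, any admissible $k_0^*(t)$ satisfies $k_0^*(t)\ge2t+1$. So the least admissible value lies between $2t+1$ and $O(t\log t)$.

*Theorem 2 implies Theorem 1.* If $\mathcal A$ has no member of size at least $t$, its only $t$-intersecting sub-family is $\emptyset$, which is trivial. Otherwise some member contains a $t$-set, so $M>0$, and a star of size $M$ is a $t$-intersecting family. The hypothesis gives $k\ge12000\ln2>8000$, hence $\ln k\ge8$, hence $k\ge96000\,t\ge2t$. So $N\ge k/2\ge2$ and $D_N/N!\ge\frac13$. Also $420\,t\ln k/k\le420/12000=0.035$. By Theorem 2 a non-trivial family has at most $(1-\frac13+0.035)M<M$ members, so it is not largest.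

For the explicit threshold, let $a=12000t$ and $k\ge2a\ln a$. The function $x/\ln x$ increases for $x\ge e$. At $x=2a\ln a$ we have $\ln x=\ln a+\ln(2\ln a)\le2\ln a$, because $2\ln a\le a$. Hence $k/\ln k\ge 2a\ln a/(2\ln a)=a$, that is, $k\ge12000\,t\ln k$. $\square$

## Rook lines, permutations of three points, and a tie at $k=6$

*One domain of size two, $t=1$.* Let $\mathcal F=\{\{1,2\}\}$. A member is a pair $(y_1,y_2)$ with $y_1\ne y_2$, which we picture as a cell off the diagonal of a $k\times k$ board. Two distinct members intersect exactly when the cells share a row or a column. Suppose three distinct cells pairwise share a line, the first two being in one row. If the third is not in that row, it shares a column with each of the first two, but these lie in different columns. So an intersecting family with at least three members lies in one line, and the same is clear for one or two members. Every intersecting family here is trivial.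

*Permutations of $[3]$, $t=1$.* Two distinct permutations that agree at a point agree at exactly one point and differ by a transposition, so they have opposite signs. Three permutations cannot have pairwise opposite signs. So an intersecting family has at most two members, and it is trivial; here $M=2!=2$.

*Permutations of $[6]$, $t=3$.* Here $M=3!=6$. Consider the identity together with the five transpositions $(i\ 6)$, $i=1,\dots,5$. The identity and $(i\ 6)$ agree at four points. The transpositions $(i\ 6)$ and $(j\ 6)$ agree at the three points other than $i,j,6$. So these six permutations form a $3$-intersecting family of size $6=M$. Each pair $(i,i)$ of the identity is missed by some member, so no pair at all is common to the family, and it is not trivial. A largest $3$-intersecting family of permutations of $[6]$ therefore can be non-trivial. Some lower bound on $k$ is needed, and this example is the case $t=3$ of the proof of Proposition 3.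

## What the union bound loses

Let $\mathcal G\subseteq\mathcal A$ be $t$-intersecting and non-trivial. The first thing one tries is this. Fix $B_0\in\mathcal G$. Every member of $\mathcal G$ contains a $t$-subset $T$ of $B_0$. For each such $T$ there is $B_T\in\mathcal G$ with $T\not\subseteq B_T$, because $\mathcal G$ is non-trivial. A member $G\supseteq T$ has $|G\cap B_T|\ge t>|T\cap B_T|$, so it contains some $b\in B_T\setminus T$. We will see in Lemma 4 (take one extra pair) that $|\mathcal A[T\cup\{b\}]|\le M/(k-t)$ when $k>t$. If all members of $\mathcal A$ have size at most $\alpha$, this gives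
$$|\mathcal G|\le\binom{\alpha}{t}\cdot\alpha\cdot\frac{M}{k-t}.$$
So $|\mathcal G|<M$ as soon as $k>t+\alpha\binom{\alpha}{t}$. This is a complete proof of triviality, but with a threshold that depends on the sizes of the sets in $\mathcal F$. When $\alpha=k$, for instance for permutations, it says nothing. There are two separate losses.

- The factor $\binom{\alpha}{t}$: we allow too many candidates $T$.
- The factor $\alpha/(k-t)$: even inside a single star, a union bound over the up to $k$ pairs of $B_T$ against the ratio $1/(k-t)$ gives nothing below $M$.

The second loss is not an artefact of rough estimates: the last section but one exhibits non-trivial families with about $(1-\frac1e)M$ members, almost all of them in one star. So we cannot hope to show that $|\mathcal G|$ is small compared with $M$. Instead we aim at this: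

1. all but a small multiple of $M$ of the members of $\mathcal G$ lie in one star $\mathcal A[T]$ (or else $\mathcal G$ itself is small);
2. a single $B\in\mathcal G$ outside that star removes a fraction of at least $D_N/N!$ of the star, by an exact derangement count in place of the union bound.

For the first aim we use the spread-approximation method of Kupavskii and Zakharov. We cover almost all of $\mathcal G$ by stars over small sets of pairs, of size $O(t\ln k)$ rather than $k$, in such a way that these small sets again form a $t$-intersecting family. Then we shrink this family of small sets to one $t$-set. Three tools are needed, one per section.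

## Each further prescribed pair costs a factor $(k-t)/e$

The purpose of this section is to bound $\mathcal A[U]$ when $U$ is larger than $t$. The family $\mathcal F$ is arbitrary, so we cannot compute $|\mathcal A[U]|$; but the comparison with $\mathcal A[T]$ can be made domain by domain. Set
$$r=\frac{k-t}{e}.$$

**Lemma 4.** Let $k>t$. If $|T|=t$ and $T\subseteq U$, then $|\mathcal A[U]|\le r^{-|U\setminus T|}|\mathcal A[T]|\le r^{-|U\setminus T|}M$.

*Proof.* We may assume $\mathcal A[U]\neq\emptyset$. Then $U$ is contained in the graph of an injection into $[k]$, so $U$ and $T$ are graphs of injections and $|U|\le k$. Each $A\in\mathcal A$ determines its domain $F\in\mathcal F$. The members of $\mathcal A[U]$ with domain $F$ exist only if $F\supseteq\mathrm{dom}\,U$ and $|F|\le k$, and then they correspond to the injections $F\setminus\mathrm{dom}\,U\to[k]\setminus\mathrm{ran}\,U$. Hence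
$$|\mathcal A[U]|=\sum_{\substack{F\in\mathcal F,\ F\supseteq\mathrm{dom}\,U\\ |F|\le k}}\frac{(k-|U|)!}{(k-|F|)!},\qquad |\mathcal A[T]|=\sum_{\substack{F\in\mathcal F,\ F\supseteq\mathrm{dom}\,T\\ |F|\le k}}\frac{(k-t)!}{(k-|F|)!}.$$
Put $d=|U\setminus T|$, so $k-|U|=N-d$ and $d\le N$. Every $F$ in the first sum also occurs in the second, and there its term is $N!/(N-d)!$ times as large. Therefore
$$|\mathcal A[U]|\le\frac{(N-d)!}{N!}\,|\mathcal A[T]|.$$
For $d=1$ the factor is $1/N$, which is what the previous section used. If $d=0$ we are done. If $d\ge1$, the number $N!/(N-d)!$ is the product of the $d$ largest elements of $\{1,\dots,N\}$. Their geometric mean is at least that of all $N$ elements, which is $(N!)^{1/N}\ge N/e$, because $e^N\ge N^N/N!$. So $N!/(N-d)!\ge(N/e)^d=r^d$. $\square$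

## Two spread families contain disjoint members

**Definition (spread).** A nonempty family $\mathcal H$ of finite sets is $R$-spread if $|\{H\in\mathcal H:Z\subseteq H\}|\le R^{-|Z|}|\mathcal H|$ for all finite sets $Z$.

*Examples.* The family of all $n$ singletons of an $n$-set is $n$-spread. A family whose members share an element is not $R$-spread for any $R>1$. The six members of $\mathcal S^*_{[2],3}$ form a $\sqrt6$-spread family: a single pair lies in at most $2\le6/\sqrt6$ members, and a set of two pairs lies in at most $1=6/(\sqrt6)^2$ member.

We shall need: two sufficiently spread families contain disjoint members, one from each. If all members have size at most $\ell$ and $R>\ell$, this is immediate. Take any $H_1\in\mathcal H_1$. At most $|H_1|\,R^{-1}|\mathcal H_2|<|\mathcal H_2|$ members of $\mathcal H_2$ meet it. In our application, however, $\ell=k$ while $R=(k-t)/e^2$ (and then $R/2$), so this argument fails, and only by a constant factor. The spread lemma (after Alweiss–Lovász–Wu–Zhang and others) replaces the requirement $R>\ell$ by $R\ge128\log_2(2\ell)$.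

The plan is to cover a member of $\mathcal H_1$ by a random half $W$ of the ground set, and a member of $\mathcal H_2$ by the other half. We build $W$ in rounds, and in each round the uncovered remainder of most sets at least halves. In a round with random set $W$ we do not insist on using $H_g\setminus W$ as the remainder of $H_g$. We may switch to another $H_{g'}\subseteq H_g\cup W$ whose remainder is smaller. For example, with $H_1=\{a,b\}$, $H_2=\{b,c\}$, $W=\{c\}$, the set $H_1\setminus W$ has size two. But $H_2\subseteq H_1\cup W$, so $H_1$ may use the remainder $H_2\setminus W=\{b\}$.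

**Lemma 5 (one round).** Let $(H_g)_{g\in I}$ be subsets of a finite set $V$, indexed by a finite set $I$, with $|H_g|\le\ell$ and $\#\{g\in I:Z\subseteq H_g\}\le R^{-|Z|}n$ for all $Z\subseteq V$. Let $W\subseteq V$ be $p$-random: each element is included independently with probability $p\in(0,1)$. For $g\in I$ let $\chi(g)$ be a set of minimum size among the sets $H_{g'}\setminus W$ with $g'\in I$ and $H_{g'}\subseteq H_g\cup W$ (ties broken by a fixed rule). Then $\chi(g)\subseteq H_g$, and
$$\mathbb E\,\#\{g:|\chi(g)|=s\}\le n\binom{\ell}{s}(pR)^{-s}\qquad\text{for each }s.$$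

*Proof.* The choice $g'=g$ shows that there are candidates. If $H_{g'}\subseteq H_g\cup W$ then $H_{g'}\setminus W\subseteq H_g$, so $\chi(g)\subseteq H_g$.

The expectation is the sum of $\Pr(W)$ over all pairs $(W,g)$ with $|\chi(g)|=s$. We encode such a pair by $Z=W\sqcup\chi$, where $\chi=\chi(g)$ is disjoint from $W$, and count how many pairs have a given code $Z$. For each $Z\subseteq V$ that contains some $H_{g'}$, fix once and for all an index $\varphi(Z)\in I$ with $H_{\varphi(Z)}\subseteq Z$.

Consider a pair $(W,g)$ with code $Z$. Since $\chi=H_{g'}\setminus W$ for some $g'\in I$, we have $H_{g'}\subseteq W\cup\chi=Z$, so $\varphi(Z)$ is defined. Now $H_{\varphi(Z)}\subseteq W\cup\chi\subseteq W\cup H_g$, so $H_{\varphi(Z)}\setminus W$ is a candidate for $g$, and it is contained in $\chi$. By minimality of $\chi$ it has size at least $s$, so it equals $\chi$. In particular $\chi\subseteq H_{\varphi(Z)}$.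

Thus, given $Z$, the set $\chi$ is one of at most $\binom{\ell}{s}$ subsets of the fixed set $H_{\varphi(Z)}$. Given $\chi$ too, $W=Z\setminus\chi$ is determined, and $g$ satisfies $\chi\subseteq H_g$, which leaves at most $R^{-s}n$ choices. Finally, writing $\Pr(Z)$ for the $p$-random probability of $Z$, we have $\Pr(W)=\Pr(Z)\big(\frac{1-p}{p}\big)^s\le\Pr(Z)\,p^{-s}$. Summing over $Z$ and using $\sum_Z\Pr(Z)=1$ gives
$$\mathbb E\,\#\{g:|\chi(g)|=s\}\le\sum_Z\Pr(Z)\,p^{-s}\binom{\ell}{s}R^{-s}n=n\binom{\ell}{s}(pR)^{-s}.\qquad\square$$

**Lemma 6.** Let $\ell\ge1$ be an integer. Let $\mathcal H_1,\mathcal H_2$ be $R$-spread finite families of sets of size at most $\ell$, with $R\ge128\log_2(2\ell)$. Then there are disjoint $H_1\in\mathcal H_1$, $H_2\in\mathcal H_2$.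

*Proof.* Let $V$ be the union of all members of both families. Put $L=\lfloor\log_2\ell\rfloor+1\le\log_2(2\ell)$ and choose $p\in(0,1)$ with $1-(1-p)^L=\frac12$. Since $(1-p)^L\ge1-pL$, we have $pL\ge\frac12$, so $pR\ge\frac{128\log_2(2\ell)}{2L}\ge64$. Let $W_1,\dots,W_L$ be independent $p$-random subsets of $V$ and $W=W_1\cup\dots\cup W_L$. Each element lies in $W$ independently with probability $\frac12$, so $W$ is a uniformly random subset of $V$.

*Claim.* If $\mathcal H$ is one of the two families, then $\Pr(\text{no member of }\mathcal H\text{ lies in }W)\le\frac13$.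

Put $n=|\mathcal H|$, $I_0=\mathcal H$, $H^{(0)}_g=g$, and $\ell_j=\lfloor\ell/2^j\rfloor$. Then $\ell_j=\lfloor\ell_{j-1}/2\rfloor$. Since $2^{L-1}\le\ell<2^L$, we have $\ell_0>\ell_1>\dots>\ell_{L-1}\ge1$ and $\ell_L=0$. In round $j=1,\dots,L$ apply Lemma 5 to $(H_g^{(j-1)})_{g\in I_{j-1}}$, with $W_j$ as the random set and $\ell_{j-1}$ as the size bound. This gives sets $\chi_j(g)$. Put
$$I_j=\{g\in I_{j-1}:|\chi_j(g)|\le\ell_j\},\qquad H^{(j)}_g=\chi_j(g)\subseteq H^{(j-1)}_g\quad(g\in I_j).$$
The hypothesis of Lemma 5 persists with the same $n$. Indeed, index sets and sets only shrink, so $\#\{g\in I_j:Z\subseteq H^{(j)}_g\}\le\#\{g\in\mathcal H:Z\subseteq g\}\le R^{-|Z|}n$; and $|H_g^{(j)}|\le\ell_j$ by the choice of $I_j$.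

An index is lost in round $j$ when $|\chi_j(g)|>\ell_j$, that is, when $|\chi_j(g)|>\ell_{j-1}/2$. Condition on the previous rounds; $W_j$ is independent of them. By Lemma 5 and $pR\ge64$ the expected loss in round $j$ is at most
$$n\sum_{s>\ell_{j-1}/2}\binom{\ell_{j-1}}{s}(pR)^{-s}\le n\,2^{\ell_{j-1}}(pR)^{-\ell_{j-1}/2}\le n\,2^{\ell_{j-1}}8^{-\ell_{j-1}}=n\,4^{-\ell_{j-1}}.$$
The numbers $\ell_0,\dots,\ell_{L-1}$ are distinct positive integers, so the total expected loss is at most $n\sum_{m\ge1}4^{-m}=n/3$. The event $I_L=\emptyset$ means that the total loss is $n$. By Markov's inequality its probability is at most $\frac13$.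

It remains to see that $I_L\ne\emptyset$ produces a member of $\mathcal H$ inside $W$. Let $g\in I_L$. Then $|H^{(L)}_g|\le\ell_L=0$. For every $j\ge1$ and $g\in I_j$ we have $H^{(j)}_g=H^{(j-1)}_{g'}\setminus W_j$ for some $g'\in I_{j-1}$, so $H^{(j-1)}_{g'}\subseteq H^{(j)}_g\cup W_j$. Start from $H_g^{(L)}=\emptyset$ and apply this for $j=L,L-1,\dots,1$, each time passing from $g$ to $g'$. We reach a set $H^{(0)}_{g''}=g''\in\mathcal H$ with $g''\subseteq W_1\cup\dots\cup W_L=W$. This proves the claim.

Both $W$ and $V\setminus W$ are uniformly random subsets of $V$. So the claim applies to $\mathcal H_1$ with $W$ and, since only the distribution matters, to $\mathcal H_2$ with $V\setminus W$. With probability at least $1-\frac23>0$ some $H_1\in\mathcal H_1$ lies in $W$ and some $H_2\in\mathcal H_2$ lies in $V\setminus W$. These are disjoint. $\square$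

## Irreducible $t$-intersecting families have few members of each size

This section is about arbitrary finite sets; permutations play no role. It will control the family of small sets that approximates $\mathcal G$.

**Definition (irreducible).** A $t$-intersecting family $\mathcal T$ is irreducible if for every $W\in\mathcal T$ and every $X\subsetneq W$ there is $Y\in\mathcal T$ with $|X\cap Y|<t$.

In words: no member can be replaced by a proper subset without destroying the property. *Examples for $t=1$.* The triangle $\{\{1,2\},\{1,3\},\{2,3\}\}$ is irreducible: a one-element subset of one edge misses one of the other two edges. The family $\{\{1,2\},\{1,3\}\}$ is not irreducible, since $\{1\}\subsetneq\{1,2\}$ meets both members.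

**Lemma 7.** Let $\mathcal T$ be a finite irreducible $t$-intersecting family of sets of size at most $t+j$, where $j\ge1$. Then $\mathcal T$ has at most $(2e^2(t+j))^j$ members of size exactly $t+j$.

*Proof.* Let $\mathcal W$ be the set of members of size $t+j$, and assume $\mathcal W\ne\emptyset$. For a set $X$ with $|X|\ge t$ let $n(X)=|\{W\in\mathcal W:X\subseteq W\}|$. We claim that
$$n(X)\le(2ej)^{t+j-|X|}\qquad\text{for }t\le|X|\le t+j,$$
and prove it by downward induction on $|X|$. If $|X|=t+j$ then $n(X)\le1$.

Let $t\le|X|<t+j$ and assume $n(X)>0$. Then $X\subsetneq W$ for some $W\in\mathcal W$. By irreducibility there is $Y\in\mathcal T$ with $|X\cap Y|=t-d$ for some $d\ge1$. Every $W'\in\mathcal W$ with $W'\supseteq X$ satisfies $|W'\cap Y|\ge t$, and only $t-d$ of these common elements lie in $X$. So $W'$ contains $X\cup D$ for some $d$-subset $D$ of $Y\setminus X$. In particular $d\le t+j-|X|\le j$. Since $|Y\setminus X|\le(t+j)-(t-d)=j+d$, the number of choices for $D$ is at most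
$$\binom{j+d}{d}\le\Big(\frac{e(j+d)}{d}\Big)^d\le(e(j+1))^d\le(2ej)^d,$$
where we used $\binom nm\le(en/m)^m$ and $1+j/d\le1+j\le2j$. By induction each $D$ accounts for at most $(2ej)^{t+j-|X|-d}$ sets $W'$. Hence $n(X)\le(2ej)^d(2ej)^{t+j-|X|-d}$, which is the claim.

Now fix $Y_0\in\mathcal T$. Each $W\in\mathcal W$ has $|W\cap Y_0|\ge t$, so it contains a $t$-subset of $Y_0$, and $|Y_0|\le t+j$. Using the claim with $|X|=t$,
$$|\mathcal W|\le\binom{t+j}{t}(2ej)^j=\binom{t+j}{j}(2ej)^j\le\Big(\frac{e(t+j)}{j}\Big)^j(2ej)^j=(2e^2(t+j))^j.\qquad\square$$

Compare this with Lemma 4: a set of size $t+j$ has a star of size at most $r^{-j}M$. So the irreducible layer at level $t+j$ contributes at most $(2e^2(t+j)/r)^jM$. This is small as long as $t+j$ is small compared with $k$. That is why we first have to replace $\mathcal G$, whose members may have $k$ elements, by sets of size $O(t\ln k)$.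

## Approximating $\mathcal G$ by sets of $O(t\ln k)$ pairs

We start the proof of Theorem 2. Let $k\ge2$ and $k\ge12000\,t\ln k$. As before, $k>8000$, $\ln k\ge8$ and $k\ge2t$. Put
$$r=\frac{k-t}{e}\ge\frac{k}{2e},\qquad R=\frac re\ge\frac{k}{2e^2}\ge\frac{k}{14.8},\qquad q=t+\lceil3t\ln k\rceil .$$
The number $R$ will be the spreadness threshold, a factor $e$ below the rate $r$ in Lemma 4, and $q$ is the size up to which we keep approximating sets. We record
$$q\le5t\ln k,\qquad R\ge2q,\qquad R/2\ge128\log_2(2k),\qquad R\le k. \tag{1}$$
The first holds since $q\le t+1+3t\ln k$ and $t+1\le2t\le2t\ln k$. For the second, $2q\le10\,t\ln k\le k/1200\le R$. For the third, $\log_2(2k)=1+\frac{\ln k}{\ln2}\le1.6\ln k$ because $\ln k\ge8$. Then $256\log_2(2k)\le410\ln k\le\frac{410}{12000}k\le k/29\le R$. The last is clear.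

Let $\mathcal G\subseteq\mathcal A$ be $t$-intersecting and non-trivial. Then $\mathcal G\ne\emptyset$, its members have size at least $t$ and at most $k$, and $M>0$. Fix $B_0\in\mathcal G$.

**Step 1 (spread approximation).** This step produces a family $\mathcal S$ of sets of size at most $q$ such that all but at most $M/k$ members of $\mathcal G$ lie in $\mathcal A[\mathcal S]$, and $\mathcal S$ is itself $t$-intersecting.

*Construction.* Let $\mathcal G_0=\mathcal G$. Given $\mathcal G_i\neq\emptyset$, let $X_i$ be an inclusion-maximal set among the sets $X$ with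
$$\mathcal G_i[X]\ne\emptyset\quad\text{and}\quad|\mathcal G_i[X]|\ge R^{-|X|}|\mathcal G_i| .$$
The set $\emptyset$ qualifies, and only subsets of members of $\mathcal G_i$ qualify, so $X_i$ exists. We check that
$$\mathcal G_i(X_i):=\{G\setminus X_i:G\in\mathcal G_i[X_i]\}\quad\text{is }R\text{-spread.}$$
It is nonempty, and $G\mapsto G\setminus X_i$ is injective on $\mathcal G_i[X_i]$. A set $Z$ that meets $X_i$ lies in no member of it, and $Z=\emptyset$ gives no condition. For nonempty $Z$ disjoint from $X_i$ the set $X_i\cup Z$ does not qualify, by maximality. So either $\mathcal G_i[X_i\cup Z]=\emptyset$, or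
$$|\mathcal G_i[X_i\cup Z]|<R^{-|X_i|-|Z|}|\mathcal G_i|\le R^{-|Z|}|\mathcal G_i[X_i]| .$$
In both cases the spread inequality holds for $Z$.

If $|X_i|>q$, stop and set $\mathcal G'=\mathcal G_i$. Otherwise put $X_i$ into $\mathcal S$, set $\mathcal G_{i+1}=\mathcal G_i\setminus\mathcal G_i[X_i]$ and continue. If $\mathcal G_i=\emptyset$ is reached, stop with $\mathcal G'=\emptyset$. The process ends because $\mathcal G_i[X_i]\ne\emptyset$ is removed each time. Every removed member of $\mathcal G$ contains a member of $\mathcal S$, so
$$\mathcal G\setminus\mathcal G'\subseteq\mathcal A[\mathcal S],\qquad|X|\le q\text{ for all }X\in\mathcal S .$$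

*The remainder is small: $|\mathcal G'|\le M/k$.* Suppose $\mathcal G'\neq\emptyset$, so the process stopped at a set $X$ with $|X|\ge q+1$ and $|\mathcal G'|\le R^{|X|}|\mathcal G'[X]|$. Every member of $\mathcal G'[X]$ contains $X$ and some $t$-subset $T$ of $B_0$. There are at most $k^t$ such $T$. For each of them $|(X\cup T)\setminus T|\ge|X|-t$, so Lemma 4, with $r\ge1$, gives $|\mathcal A[X\cup T]|\le r^{-(|X|-t)}M$. Therefore
$$|\mathcal G'|\le R^{|X|}\sum_{T\subseteq B_0,\,|T|=t}|\mathcal A[X\cup T]|\le R^{|X|}k^tr^{-(|X|-t)}M=k^tR^t\Big(\frac Rr\Big)^{|X|-t}M .$$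
Here $R\le k$, $R/r=1/e$ and $|X|-t\ge q-t\ge3t\ln k$. So $|\mathcal G'|\le k^{2t}e^{-3t\ln k}M=k^{-t}M\le M/k$. This is where the union bound over $t$-subsets of $B_0$, which ruined the first attempt, is affordable: the gap between $R$ and $r$ has been raised to a power of order $t\ln k$.

*The family $\mathcal S$ is $t$-intersecting.* Suppose $B_1,B_2\in\mathcal S$, possibly equal, with $|B_1\cap B_2|<t$. Let $\mathcal K_1$ and $\mathcal K_2$ be their $R$-spread families: $\mathcal K_1=\mathcal G_i(X_i)$ for the $i$ with $X_i=B_1$, and likewise for $B_2$. All their members have size at most $k$. We want members of $\mathcal K_1$ and $\mathcal K_2$ that are disjoint from each other and from $B_1\cup B_2$.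

Remove from $\mathcal K_1$ all members meeting $B_2\setminus B_1$, and call the rest $\mathcal K_1'$. Each element of $B_2\setminus B_1$ lies in at most $R^{-1}|\mathcal K_1|$ members. So at most a fraction $q/R\le\frac12$ is removed, and $|\mathcal K_1'|\ge\frac12|\mathcal K_1|>0$. For $|Z|\ge1$ the number of members of $\mathcal K'_1$ containing $Z$ is at most
$$R^{-|Z|}|\mathcal K_1|\le2R^{-|Z|}|\mathcal K_1'|\le(R/2)^{-|Z|}|\mathcal K_1'| .$$
So $\mathcal K_1'$ is $R/2$-spread. Define $\mathcal K_2'$ symmetrically. By (1) we may apply Lemma 6 with $\ell=k$ and $R/2$ in place of $R$: there are disjoint $G_1\in\mathcal K_1'$ and $G_2\in\mathcal K_2'$. Now $G_1$ is disjoint from $B_1$ (by definition of $\mathcal K_1$) and from $B_2\setminus B_1$ (by the removal), hence from $B_1\cup B_2$; so is $G_2$. Consequently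
$$(B_1\cup G_1)\cap(B_2\cup G_2)=B_1\cap B_2,$$
which has fewer than $t$ elements. But $B_1\cup G_1$ and $B_2\cup G_2$ are members of $\mathcal G$, a contradiction. The case $B_1=B_2$ shows that every member of $\mathcal S$ has size at least $t$.

## Peeling down to a single $t$-set

**Step 2 (peeling).** This step shrinks $\mathcal S$ to one $t$-set, or to nothing, and bounds what is discarded on the way.

Put $\mathcal T_q=\mathcal S$, a $t$-intersecting family of sets of size at most $q$. For $i=q,q-1,\dots,t+1$ we are given a $t$-intersecting family $\mathcal T_i$ of sets of size at most $i$, and proceed as follows. While possible, choose $W$ in the current family and $X\subsetneq W$ with $|X\cap Y|\ge t$ for all $Y$ in the current family, and replace $W$ by $X$ (if $X$ is already present, this just deletes $W$). The family stays $t$-intersecting; note that $|X|=|X\cap W|\ge t$. The set $\mathcal A[\,\cdot\,]$ of the family does not shrink, because $\mathcal A[W]\subseteq\mathcal A[X]$. The process terminates, since the sum of the sizes of the members decreases. The resulting family $\mathcal T_i^*$ is irreducible by construction.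 Let $\mathcal W_i$ be the set of its members of size exactly $i$, and put $\mathcal T_{i-1}=\mathcal T_i^*\setminus\mathcal W_i$. Then
$$\mathcal A[\mathcal T_i]\subseteq\mathcal A[\mathcal W_i]\cup\mathcal A[\mathcal T_{i-1}] .$$
At the end, $\mathcal T_t$ is a $t$-intersecting family of sets of size at most $t$, so of size exactly $t$. Two distinct $t$-sets share fewer than $t$ elements, so $\mathcal T_t=\emptyset$ or $\mathcal T_t=\{T\}$ with $|T|=t$.

Both outcomes occur. For $t=1$, the family $\{\{1,2\},\{1,3\}\}$ is reduced to $\{\{1\}\}$, while the triangle $\{\{1,2\},\{1,3\},\{2,3\}\}$ is irreducible, becomes $\mathcal W_2$ as a whole, and leaves $\mathcal T_1=\emptyset$.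

Now we bound the discarded part. Let $i=t+j$ with $1\le j\le q-t$. By Lemma 7 there are at most $(2e^2(t+j))^j$ sets in $\mathcal W_{t+j}$. By Lemma 4, applied with any $t$-subset, each of them has a star of size at most $r^{-j}M$. With $y=2e^2q/r$ this gives
$$|\mathcal A[\mathcal W_{t+j}]|\le(2e^2(t+j))^jr^{-j}M\le y^jM .$$
By (1) and $r\ge k/(2e)$,
$$y\le\frac{2e^2\cdot5t\ln k\cdot2e}{k}=\frac{20e^3\,t\ln k}{k}<\frac{402\,t\ln k}{k}\le\frac{402}{12000}<\frac1{29},\qquad\sum_{j\ge1}y^j=\frac{y}{1-y}\le\frac{29}{28}\,y\le\frac{417\,t\ln k}{k}.$$
Every member of $\mathcal G$ lies in $\mathcal G'$, in some $\mathcal A[\mathcal W_i]$, or in $\mathcal A[\mathcal T_t]$. Put $\eta=420\,t\ln k/k$. Since $|\mathcal G'|\le M/k\le\frac{t\ln k}{k}M$, we obtain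
$$|\mathcal G\setminus\mathcal A[T]|\le\eta M\ \text{ if }\mathcal T_t=\{T\},\qquad|\mathcal G|\le\eta M\ \text{ if }\mathcal T_t=\emptyset. \tag{2}$$
If $\mathcal T_t=\emptyset$, the bound of Theorem 2 holds because $D_N\le N!$. So from now on $\mathcal T_t=\{T\}$.

## One member outside the star excludes a derangement's share of it

**Step 3 (derangements).** This step replaces the union bound inside the star. We show
$$|\mathcal G\cap\mathcal A[T]|\le\Big(1-\frac{D_N}{N!}\Big)|\mathcal A[T]| . \tag{3}$$

We may assume $\mathcal A[T]\ne\emptyset$, so $T$ is the graph of an injection. Since $\mathcal G$ is non-trivial, there is $B\in\mathcal G$ with $T\not\subseteq B$. Every $G\in\mathcal G\cap\mathcal A[T]$ satisfies $|G\cap B|\ge t>|B\cap T|$, so $G$ meets $B\setminus T$.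

We count domain by domain. Fix $F\in\mathcal F$ with $\mathrm{dom}\,T\subseteq F$ and $|F|\le k$. The members $G$ of $\mathcal A[T]$ with domain $F$ correspond to the injections
$$g:F\setminus\mathrm{dom}\,T\to[k]\setminus\mathrm{ran}\,T,$$
where the codomain has $N$ elements and the domain has at most $N$. Let $\beta$ be the set of those pairs of $B$ that lie in $(F\setminus\mathrm{dom}\,T)\times([k]\setminus\mathrm{ran}\,T)$. As $B$ is the graph of an injection, $\beta$ is a partial injection. An element of $G\cap(B\setminus T)$ lies in $G\setminus T$, which is the graph of $g$, and in $B$, so it lies in $\beta$. Hence if $G$ meets $B\setminus T$, then $g$ agrees with $\beta$ somewhere.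

How many $g$ agree with $\beta$ nowhere? Enlarge $F\setminus\mathrm{dom}\,T$ by dummy elements to a set $P$ with $|P|=N$, and extend $\beta$ to a bijection $\hat\beta:P\to[k]\setminus\mathrm{ran}\,T$. Let $h:P\to[k]\setminus\mathrm{ran}\,T$ be a uniformly random bijection. Its restriction to $F\setminus\mathrm{dom}\,T$ is a uniformly random injection. The permutation $\hat\beta^{-1}h$ of $P$ is uniformly random, so $h$ disagrees with $\hat\beta$ everywhere with probability exactly $D_N/N!$; in that event the restriction of $h$ disagrees with $\beta$ everywhere. So at least a fraction $D_N/N!$ of the injections $g$ disagree with $\beta$ everywhere, and the corresponding members of $\mathcal A[T]$ are not in $\mathcal G$. Summing over all $F$ gives (3).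

*End of the proof of the bound in Theorem 2.* By (2), (3) and $|\mathcal A[T]|\le M$,
$$|\mathcal G|\le|\mathcal G\cap\mathcal A[T]|+|\mathcal G\setminus\mathcal A[T]|\le\Big(1-\frac{D_N}{N!}+\eta\Big)M .$$
If $k/(t\ln k)\to\infty$ then $k\to\infty$, so $N\ge k/2\to\infty$ and $D_N/N!\to1/e$, while $\eta\to0$. This gives $|\mathcal G|\le(1-\frac1e+o(1))M$. Theorem 1 follows as shown in the first section. What is left of Theorem 2 is the optimality of the constant. $\square$

## Non-trivial families of size $(1-\frac1e+o(1))M$

Let $\mathcal F=\{[k]\}$, so that $\mathcal A$ is the set of all permutations of $[k]$ and $M=N!$. Assume $N=k-t\ge3$. Step 3 suggests the construction: take one permutation $B$ outside a star, and all members of the star that agree with $B$ often enough.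

Let $B$ be the transposition $(t\ \ t{+}1)$. Let $\mathcal G$ consist of $B$ and of all permutations that fix $1,\dots,t$ and at least one $j\ge t+2$.

*$\mathcal G$ is $t$-intersecting.* Two members other than $B$ share the $t$ pairs $(i,i)$, $i\le t$. A member other than $B$ shares with $B$ the $t-1$ pairs $(i,i)$, $i<t$, and some $(j,j)$ with $j\ge t+2$. And $|B|=k\ge t$.

*$\mathcal G$ is not trivial.* The identity is in $\mathcal G$, so the pairs common to all members lie in $B\cap\mathrm{id}=\{(i,i):i\ne t,t+1\}$. For each $i\ge t+2$ the transposition $(t{+}1\ \ i)$ fixes $1,\dots,t$ and, because $N\ge3$, some other $j\ge t+2$. So it belongs to $\mathcal G$, and it misses $(i,i)$. At most the $t-1$ pairs $(i,i)$ with $i<t$ are common to all members.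

*Size.* The members other than $B$ correspond to the permutations of the $N$ points $t+1,\dots,k$ that fix at least one of the $N-1$ points $t+2,\dots,k$. The permutations with no fixed point among these $N-1$ points number $D_N$ (those that also move $t+1$) plus $D_{N-1}$ (those that fix $t+1$). So
$$|\mathcal G|=N!-D_N-D_{N-1}+1=\Big(1-\frac1e+o(1)\Big)M\qquad(N\to\infty),$$
because $D_{N-1}/N!\le1/N\to0$. With $t$ fixed and $k\to\infty$ we have $k/(t\ln k)\to\infty$, so the constant $1-1/e$ in Theorem 2 cannot be lowered. $\square$

## A tie at $k=2t$ and the lower bound for the threshold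

*Proof of Proposition 3.* Let $t\ge3$, $k=2t$ and $\mathcal F=\{[k]\}$. Then $k\ge t+3$ and $\alpha(\mathcal F)=2t\ge t$. Let $\mathcal G$ be the set of permutations of $[k]$ that fix at least $t+1$ of the points $1,\dots,t+2$. For $t=3$ this is the family of six permutations of $[6]$ that we met at the start.

*$\mathcal G$ is $t$-intersecting.* Two $(t+1)$-subsets of a $(t+2)$-set meet in at least $2(t+1)-(t+2)=t$ points, so any two members have at least $t$ common fixed points.

*$\mathcal G$ is not trivial.* The identity is a member, so a pair common to all members has the form $(i,i)$. If $i\le t+2$, it is missed by the transposition $(i\ k)$. This is in $\mathcal G$, since $k\ge t+3$ means that it fixes the other $t+1$ points of $[t+2]$. If $j>t+2$, the pair $(j,j)$ is missed by $(1\ j)$, which fixes $2,\dots,t+2$ and so is in $\mathcal G$. No pair is common to all members.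

*Size.* Put $m=k-t=t$. For a permutation that fixes exactly $t+1$ of the points $1,\dots,t+2$, choose the exceptional point in $t+2$ ways. The other $k-(t+1)=m-1$ points, including the exceptional one, are permuted with the exceptional point not fixed, in $(m-1)!-(m-2)!$ ways. There are $(m-2)!$ permutations that fix all of $1,\dots,t+2$. So
$$|\mathcal G|=(t+2)\big((m-1)!-(m-2)!\big)+(m-2)!=(t-2)!\,\big((t+2)(t-2)+1\big)=(t-2)!\,(t^2-3).$$
Since $t\ge3$, this is at least $(t-2)!\,(t^2-t)=t!=(k-t)!$, the maximum size of a trivial $t$-intersecting family. So either $\mathcal G$ is a largest $t$-intersecting family, or the largest ones are bigger than every trivial family. In both cases some largest $t$-intersecting family is non-trivial at $k=2t$. An admissible $k_0^*(t)$ must exceed $2t$, that is, $k_0^*(t)\ge2t+1$. The upper bound $O(t\log t)$ for the least admissible value is the threshold $\lceil24000\,t\ln(12000t)\rceil$ of Theorem 1. $\square$
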